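# From subsequences to tails: point-countable $cs$-networks in Fréchet spaces

All spaces in these notes are Hausdorff. No regularity is assumed, and we work in ZFC. We write $\mathbb N=\{1,2,\dots\}$, and "almost all" means "all but finitely many". When a nonempty countable family is listed as $\{P_1,P_2,\dots\}$, repetitions are allowed, so finite families are included.

## 1. Finite unions of network elements

Suppose we have a family of sets that, inside any prescribed neighborhood of a limit point, catches a *subsequence* of every convergent sequence. We want a family that catches a *tail*. The first guess is that this is easy: take finite unions. We also want each point to lie in only countably many sets of the family, and that condition will make the guess interesting. Here are the precise notions.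

**Definition.** A family $\mathcal P$ of subsets of $X$ is *point-countable* if each point of $X$ belongs to at most countably many members of $\mathcal P$.

**Definition.** A cover $\mathcal P$ of $X$ is a *$cs$-network* if whenever $x_n\to x$ in $X$ and $x\in U$ with $U$ open, there are $P\in\mathcal P$ and $m\in\mathbb N$ with $\{x\}\cup\{x_n:n\ge m\}\subset P\subset U$.

**Definition.** A cover $\mathcal P$ of $X$ is a *$cs^*$-network* if whenever $x_n\to x$ in $X$ and $x\in U$ with $U$ open, there are a subsequence $(x_{n_i})$ and $P\in\mathcal P$ with $\{x\}\cup\{x_{n_i}:i\in\mathbb N\}\subset P\subset U$.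

Every $cs$-network is a $cs^*$-network. The converse fails already on one convergent sequence $X=\{\infty\}\cup\mathbb N$, with $n\to\infty$ and each $n$ isolated. Let $\mathcal P$ consist of the singletons and, for each $k$, the sets $\{\infty\}\cup\{n\ge k: n\text{ even}\}$ and $\{\infty\}\cup\{n\ge k:n\text{ odd}\}$. A sequence converging to $\infty$ has infinitely many terms that are even, or odd, or equal to $\infty$, and sequences converging to an isolated point are eventually constant. So $\mathcal P$ is a $cs^*$-network. No member of $\mathcal P$ contains a tail of the sequence $1,2,3,\dots$, so $\mathcal P$ is not a $cs$-network.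

Fix notation for the whole lecture. $\mathcal P$ is a point-countable $cs^*$-network of $X$ with $\emptyset\notin\mathcal P$ (discarding $\emptyset$ does no harm). Put
$$\mathcal P_x=\{P\in\mathcal P:x\in P\},\qquad \mathcal P_{x,U}=\{P\in\mathcal P_x:P\subset U\},\qquad \mathcal P_A=\{P\in\mathcal P:P\cap A\neq\emptyset\}.$$
The family $\mathcal P_x$ is countable, and $\mathcal P_A$ is countable when $A$ is. If $U\ni x$ is open, then $\mathcal P_{x,U}\ne\emptyset$: apply the $cs^*$-property to the constant sequence $x$. Let $\Phi$ be the set of nonempty finite subfamilies of $\mathcal P$.

**Lemma 1 (finite unions catch tails).** Let $x_n\to x\in U$ with $U$ open, and let $\mathcal P_{x,U}=\{P_1,P_2,\dots\}$. Then some $P_1\cup\dots\cup P_l$ contains $x$ and a tail of $(x_n)$.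

*Proof.* All $P_j$ contain $x$. If no $P_1\cup\dots\cup P_l$ contains a tail, choose $n_1<n_2<\cdots$ with $x_{n_l}\notin P_1\cup\dots\cup P_l$. The sequence $(x_{n_l})_l$ converges to $x$, so some $P_j\in\mathcal P_{x,U}$ contains $x_{n_l}$ for infinitely many $l$. But $x_{n_l}\notin P_j$ for all $l\ge j$, a contradiction. $\square$

So the finite unions form a $cs$-network, and it is even enough to use $\bigcup\mathcal E$ for those $\mathcal E\in\Phi$ whose members have a common point. It remains to test whether they are point-countable.

If $\mathcal P$ is countable, there are only countably many finite unions, and we are done. This covers the convergent sequence above. More generally, suppose each member of $\mathcal P$ meets only countably many members. If $z\in\bigcup\mathcal E$ and the members of $\mathcal E$ have a common point, then $z$ lies in some $P\in\mathcal E\cap\mathcal P_z$, for which there are countably many choices. All members of $\mathcal E$ meet $P$, so for each $P$ there are countably many choices of $\mathcal E$. Again we are done.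

The next test breaks the guess, and a discrete space is enough. Let $X=\omega_1\times\{0,1\}$ be discrete and let $\mathcal P$ consist of all singletons, the sets $Q_\alpha=\{(\alpha,0),(\alpha,1)\}$ for $\alpha<\omega_1$, and the one large set $D=\omega_1\times\{0\}$. Each point lies in at most three members, and the singletons make $\mathcal P$ a $cs^*$-network. The pair $\{D,Q_\alpha\}$ has the common point $(\alpha,0)$, and
$$D\cup Q_\alpha=D\cup\{(\alpha,1)\}.$$
These $\omega_1$ sets are distinct, and all of them contain $(0,0)$. So the finite unions are not point-countable, even if we only unite sets with a common point.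

The exact trouble is this. A point $z\in\bigcup\mathcal E$ knows one member $P$ of $\mathcal E$ up to countably many possibilities. The other members need not contain $z$, and $P$ may meet uncountably many sets, so $z$ cannot tell which they are. In the example we can throw $D$ away, but in general we need a rule.

## 2. Sequential spaces, Fréchet spaces and the Arens space

**Definition.** $X$ is *sequential* if $A\subset X$ is closed whenever no sequence in $A$ converges to a point outside $A$ (such an $A$ is called *sequentially closed*). $X$ is *Fréchet* if $x\in\overline A$ implies that some sequence in $A$ converges to $x$.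

**Definition.** The *Arens space* $S_2$ is the set $\{\infty\}\cup\{x_n:n\in\mathbb N\}\cup\{x_{n,m}:n,m\in\mathbb N\}$ in which each $x_{n,m}$ is isolated, a basic neighborhood of $x_n$ is $\{x_n\}\cup\{x_{n,m}:m\ge k\}$ for some $k$, and a basic neighborhood of $\infty$ is
$$\{\infty\}\cup\bigcup_{n\ge i}\big(\{x_n\}\cup\{x_{n,m}:m\ge f(n)\}\big),\qquad i\in\mathbb N,\ f:\mathbb N\to\mathbb N.$$

**Definition.** The *sequential fan* $S_\omega$ is the set $\{\infty\}\cup\{b_{n,m}:n,m\in\mathbb N\}$ in which the $b_{n,m}$ are isolated and basic neighborhoods of $\infty$ are $\{\infty\}\cup\{b_{n,m}:m\ge f(n)\}$ for $f:\mathbb N\to\mathbb N$.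

"$X$ contains no closed copy of $S_2$" means that no closed subspace of $X$ is homeomorphic to $S_2$, and similarly for $S_\omega$. We use the following textbook facts. In a Hausdorff space limits are unique, and a convergent sequence together with its limit is compact, hence closed. Subspaces of Fréchet spaces are Fréchet. Fréchet spaces are sequential. A closed subspace $T$ of a sequential space $X$ is sequential: a set $C$ that is sequentially closed in $T$ is sequentially closed in $X$, because $T$ is closed, so $C$ is closed.

*The fan $S_\omega$ is Fréchet but not first countable.* If $\infty\in\overline A\setminus A$, then $A$ meets some column $\{b_{n,m}:m\in\mathbb N\}$ in an infinite set, since otherwise a suitable $f$ gives a neighborhood of $\infty$ missing $A$. That infinite set, enumerated, converges to $\infty$. For the second assertion, suppose basic neighborhoods given by $f_1,f_2,\dots$ formed a local base at $\infty$. The neighborhood given by $f(n)=f_n(n)+1$ omits $b_{n,f_n(n)}$, which the $n$-th one contains, so it contains none of them. Since every local base can be refined by basic neighborhoods, no countable local base exists.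

*The space $S_2$ is sequential but not Fréchet.* Let $C$ be sequentially closed. If $x_n\notin C$, then $x_{n,m}\in C$ for only finitely many $m$. If $\infty\notin C$, then $x_n\notin C$ for all $n$ from some $i$ on, and for each of these $n$ there is $f(n)$ with $x_{n,m}\notin C$ for $m\ge f(n)$. So every point outside $C$ has a neighborhood missing $C$, and $C$ is closed. On the other hand, $\infty\in\overline{\{x_{n,m}:n,m\in\mathbb N\}}$, because every basic neighborhood of $\infty$ contains points $x_{n,m}$. Suppose a sequence of points $x_{n,m}$ converged to $\infty$. The neighborhoods of $\infty$ with $i=n+1$ miss the $n$-th column, so each column contains only finitely many terms. Then some $f$ gives a neighborhood of $\infty$ missing all terms, a contradiction: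
$$\text{no sequence of points } x_{n,m} \text{ converges to } \infty \text{ in } S_2. \tag{1}$$

Here is the question, due to Liu and Tanaka and stated in "Point-countable Covers and Sequence-covering Mappings" (http://test.ndnu.edu.cn/LSb2/Abstract.pdf): *let $X$ be a sequential space with a point-countable $cs^*$-network; does $X$ have a point-countable $cs$-network if $X$ contains no closed copy of $S_2$?* The first guess about the answer is correct, although the construction has to be subtler than finite unions.

**Theorem A.** Let $X$ be a sequential space with a point-countable $cs^*$-network. Then $X$ is Fréchet if and only if $X$ contains no closed copy of $S_2$.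

**Theorem B.** Every Fréchet space with a point-countable $cs^*$-network has a point-countable $cs$-network.

**Corollary.** A sequential space with a point-countable $cs^*$-network and no closed copy of $S_2$ has a point-countable $cs$-network. In fact, for sequential $X$: ($X$ has a point-countable $cs^*$-network and no closed copy of $S_2$) $\iff$ ($X$ is Fréchet and has a point-countable $cs$-network).

*Proof from Theorems A and B.* "$\Rightarrow$", and with it the first sentence: $X$ is Fréchet by Theorem A, so Theorem B applies. "$\Leftarrow$": a $cs$-network is a $cs^*$-network, and a Fréchet space with a point-countable $cs^*$-network contains no closed copy of $S_2$ by Theorem A. $\square$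

The word "Fréchet" on the right is needed: $S_2$ itself has a countable $cs$-network. Take the singletons and all sets $\{\infty\}\cup\{x_n:n\ge k\}$ and $\{x_n\}\cup\{x_{n,m}:m\ge k\}$. By (1), a sequence converging to $\infty$ is eventually in $\{\infty\}\cup\{x_n:n\in\mathbb N\}$, and a sequence converging to $x_n$ is eventually in the open set $\{x_n\}\cup\{x_{n,m}:m\in\mathbb N\}$.

The same method gives more, and we prove this at the end.

**Theorem C.** Let $X$ be a space with a point-countable $cs^*$-network.

1. If $X$ is Fréchet, the $cs$-network $\mathcal W$ of Theorem B can be chosen so that, whenever $x\in U$ with $U$ open and $x$ has a countable local base, some $W\in\mathcal W$ satisfies $x\in\operatorname{int}W\subset W\subset U$.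
2. If $X$ is Fréchet, $A\subset X$ and $|A|\le\kappa$ with $\kappa$ an infinite cardinal, then at most $\kappa$ points of $\overline A$ have no countable local base in $X$.
3. If $X$ is sequential, then $X$ has a point-countable base if and only if it contains no closed copy of $S_2$ and no closed copy of the sequential fan $S_\omega$.

## 3. Closed copies of $S_2$ in sequential non-Fréchet spaces

If $X$ is sequential but not Fréchet, then some iterated limit $x=\lim x_n$, $x_n=\lim_m b_{n,m}$ is not a limit of any sequence of $b_{n,m}$'s. The sensible try is to take $T=\{x\}\cup\{x_n\}\cup\{b_{n,m}\}$ as the closed copy of $S_2$. This stops at closedness: a diagonal sequence of $b_{n,m}$'s cannot converge to $x$, but it may converge to a new point.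

Here is such a case. Add to $S_2$ one point $y$ with basic neighborhoods $\{y\}\cup\{x_{n,1}:n\ge k\}$, and keep the neighborhoods of all other points. The result is Hausdorff: a neighborhood of $\infty$ with $f\ge2$ misses all $x_{n,1}$, and the other separations are clear. It is sequential by the argument for $S_2$, since if $y\notin C$ and $C$ is sequentially closed, then only finitely many $x_{n,1}$ lie in $C$. It has a countable $cs$-network: add $\{y\}$ and the sets $\{y\}\cup\{x_{n,1}:n\ge k\}$ to the one for $S_2$. This works because no neighborhood was changed, so a sequence converging to a point of $S_2$ is eventually in $S_2$ and (1) still applies. With $b_{n,m}=x_{n,m}$ the full $T=S_2$ is not closed, as $x_{n,1}\to y$. Dropping the first entry of each column repairs this. The next lemma says that point-countability always allows such a repair: only countably many network elements could catch a bad diagonal, so one function can avoid them all.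

**Lemma 2 (trimming columns).** Let $x\in X$ and $b_{n,m}\in X$ $(n,m\in\mathbb N)$ be such that for every open $V\ni x$ there are $i$ and $f:\mathbb N\to\mathbb N$ with $b_{n,m}\in V$ for all $n\ge i$, $m\ge f(n)$. Then there is $g:\mathbb N\to\mathbb N$ such that no sequence $(b_{n_l,m_l})_l$ with $n_1<n_2<\cdots$ and $m_l\ge g(n_l)$ converges to a point $y\ne x$.

*Proof.* Put $B_{f,i}=\{b_{n,m}:n\ge i,\ m\ge f(n)\}$. Let $\mathcal Q'$ be the family of those $Q\in\mathcal P$ that meet the countable set $\{b_{n,m}:n,m\in\mathbb N\}$ and satisfy $Q\cap B_{f,i}=\emptyset$ for some $f,i$. It is countable. If $\mathcal Q'=\emptyset$, let $g\equiv1$. Otherwise write $\mathcal Q'=\{Q_1,Q_2,\dots\}$, choose $g_j,i_j$ with $Q_j\cap B_{g_j,i_j}=\emptyset$, and set $g(n)=\max\{g_j(n):j\le n\}$. If $n\ge\max(j,i_j)$ and $m\ge g(n)$, then $m\ge g_j(n)$, so $b_{n,m}\in B_{g_j,i_j}$ and hence $b_{n,m}\notin Q_j$.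

Suppose $b_{n_l,m_l}\to y\neq x$ with $n_l$ strictly increasing and $m_l\ge g(n_l)$. Take disjoint open $V_y\ni y$ and $V_x\ni x$, and $f,i$ with $B_{f,i}\subset V_x$. By the $cs^*$-property some $Q\in\mathcal P$ satisfies $y\in Q\subset V_y$ and contains $b_{n_l,m_l}$ for infinitely many $l$. Then $Q\cap B_{f,i}=\emptyset$, so $Q\in\mathcal Q'$. This is absurd if $\mathcal Q'=\emptyset$. Otherwise $Q=Q_j$ for some $j$, and $Q$ contains no $b_{n_l,m_l}$ with $n_l\ge\max(j,i_j)$, a contradiction. $\square$

*Proof of Theorem A.*

**Step 1: a Fréchet space contains no copy of $S_2$.** Subspaces of Fréchet spaces are Fréchet, and $S_2$ is not Fréchet by Section 2.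

From here on $X$ is sequential and not Fréchet, and we look for a closed copy of $S_2$.

**Step 2: find the iterated limit and make its points distinct.** For $A\subset X$ let $[A]$ be the set of limits of sequences in $A$, so $A\subset[A]\subset\overline A$. As $X$ is not Fréchet, $[A]\ne\overline A$ for some $A$, so $[A]$ is not closed. By sequentiality there are $x_n\in[A]$ with $x_n\to x\notin[A]$. Only finitely many indices $n$ have $x_n\in A$, since otherwise a subsequence in $A$ would give $x\in[A]$; drop those. No $x_n$ equals $x$, because $x\notin[A]$. Hence each value occurs only finitely often, and after passing to a subsequence the $x_n$ are distinct.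

Choose $b_{n,m}\in A$ with $b_{n,m}\to x_n$ as $m\to\infty$. Since $x_n\notin A$, each value is taken finitely often in a column, so we may assume that for fixed $n$ the $b_{n,m}$ are distinct. No $b_{n,m}$ is $x$ or any $x_j$, as those points are not in $A$. Two columns with different first index have finite intersection, because their limits differ. Deleting from each column its finitely many points in earlier columns and reindexing, we may assume that all $b_{n,m}$ are distinct. Finally, no sequence in $B=\{b_{n,m}:n,m\in\mathbb N\}\subset A$ converges to $x$, since $x\notin[A]$.

**Step 3: trim the columns so that the resulting set is closed.** Every open $V\ni x$ contains almost all $x_n$, hence for these $n$ almost all $b_{n,m}$. So Lemma 2 applies and gives $g$. Put $B_g=\{b_{n,m}:m\ge g(n)\}$ and $T=\{x\}\cup\{x_n:n\in\mathbb N\}\cup B_g$. We claim: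

$(*)$ *if a sequence $(z_i)$ in $T$ converges to $y\in X$, it has a subsequence lying in $\{x\}\cup\{x_n:n\in\mathbb N\}$, or in $\{b_{n,m}:m\ge g(n)\}$ for a single $n$.*

Otherwise each of these sets contains $z_i$ for only finitely many $i$, so some subsequence lies in $B_g$ with strictly increasing column indices. By Lemma 2, $y=x$. But no sequence in $B$ converges to $x$. This proves $(*)$.

The sets $\{x\}\cup\{x_n:n\in\mathbb N\}$ and $\{x_n\}\cup\{b_{n,m}:m\ge g(n)\}$ are compact, hence closed. So by $(*)$ every limit of a sequence in $T$ lies in $T$. Thus $T$ is sequentially closed, hence closed in $X$, and $T$ is a sequential space.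

**Step 4: identify $T$ with $S_2$.** Let $\varphi:S_2\to T$ be the bijection with $\infty\mapsto x$, $x_n\mapsto x_n$, and the $n$-th column of isolated points enumerating $\{b_{n,m}:m\ge g(n)\}$ in order. If $O$ is open in $T$, then $x_n\in O$ implies $b_{n,m}\in O$ for almost all $m$, and $x\in O$ implies $x_n\in O$ for almost all $n$. So $\varphi^{-1}(O)$ contains a basic neighborhood of each of its points and is open.

Conversely, let $\varphi^{-1}(O)$ be open, and suppose a sequence $(z_i)$ in $T\setminus O$ converges to $y\in O$. Pass to a subsequence as in $(*)$. It has no constant subsequence, since $y\in O$ and $z_i\notin O$. So after passing to a further subsequence the terms are distinct, and either they are points $x_n$ and $y=x$, or they are points of the $n$-th column and $y=x_n$. As $\varphi^{-1}(O)$ is a neighborhood of $\varphi^{-1}(y)$, almost all terms lie in $O$, a contradiction. So $T\setminus O$ is sequentially closed in the sequential space $T$, hence closed, and $O$ is open in $T$. Therefore $\varphi$ is a homeomorphism and $T$ is a closed copy of $S_2$. $\square$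

## 4. Unions that can be decoded from each of their points

We turn to Theorem B. Section 1 isolated the trouble: a point $z\in\bigcup\mathcal E$ cannot tell what $\mathcal E$ is. The remedy is to keep in the union only those points that *can* tell, up to countably many possibilities. What $z$ sees directly is the countably many finite families $\mathcal F\subset\mathcal P_z$. Suppose each $\mathcal F\in\Phi$ is assigned a countable set $h(\mathcal F)\subset X$. Then $\mathcal F$ also makes visible the countable family $\mathcal P_{h(\mathcal F)}$. So we let a point $z$ enter the set belonging to $\mathcal E$ only if $z\in\bigcap\mathcal F\subset\bigcup\mathcal E$ for some $\mathcal F$ with $\mathcal E\subset\mathcal P_{h(\mathcal F)}$.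

**Lemma 3.** Let $h$ be any function assigning to each $\mathcal F\in\Phi$ a countable set $h(\mathcal F)\subset X$. For $\mathcal E\in\Phi$ put
$$W(\mathcal E)=\bigcup\Big\{\bigcap\mathcal F:\ \mathcal F\in\Phi,\ \bigcap\mathcal F\subset\bigcup\mathcal E,\ \mathcal E\subset\mathcal P_{h(\mathcal F)}\Big\}.\tag{2}$$
Then $W(\mathcal E)\subset\bigcup\mathcal E$, and $\mathcal W=\{W(\mathcal E):\mathcal E\in\Phi\}$ is point-countable.

*Proof.* The inclusion is clear. If $z\in W(\mathcal E)$, then $z\in\bigcap\mathcal F$ for some $\mathcal F\in\Phi$ with $\mathcal E\subset\mathcal P_{h(\mathcal F)}$. Here $\mathcal F$ is one of the countably many finite subfamilies of $\mathcal P_z$, and $\mathcal E$ is one of the countably many finite subfamilies of the countable family $\mathcal P_{h(\mathcal F)}$. So $z\in W(\mathcal E)$ for only countably many $\mathcal E$. $\square$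

In the discrete example, $h(\{D\})$ is countable and so meets only countably many of the disjoint sets $Q_\alpha$. For all other $\alpha$ the family $\mathcal F=\{D\}$ contributes nothing to $W(\{D,Q_\alpha\})$.

So point-countability costs nothing, whatever $h$ is. The work moves to choosing $h$ so that tails are still caught. Given $x_n\to x\in U$, we want $\mathcal E\in\Phi$ with $\bigcup\mathcal E\subset U$ and finitely many $\mathcal F^1,\dots,\mathcal F^r\in\Phi$, $\mathcal F^i\subset\mathcal P_x$, such that
$$\bigcap\mathcal F^i\subset\bigcup\mathcal E,\qquad \mathcal E\subset\mathcal P_{h(\mathcal F^i)}\quad(1\le i\le r),\qquad \bigcup_{i\le r}\bigcap\mathcal F^i\ \text{contains a tail of }(x_n).\tag{3}$$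
Then $W(\mathcal E)\subset\bigcup\mathcal E\subset U$ contains this tail and $x$.

When does $\mathcal E\subset\mathcal P_{h(\mathcal F)}$ hold? The easy way is $x\in h(\mathcal F)$ and $\mathcal E\subset\mathcal P_x$. But $h(\mathcal F)$ is countable and $\bigcap\mathcal F$ need not be. On $X=\mathbb R$ with $\mathcal P$ the open intervals with rational endpoints, all the sets $h(\mathcal F)$ together are countable, so most $x$ lie in none of them. For such $x$ the set $h(\mathcal F)$ must contain a substitute: a point $y$ behaving like $x$ with respect to $\mathcal F$ and to the part of $\mathcal E$ that $h(\mathcal F)$ can see.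

## 5. Countable sets that reflect finite configurations

From now on, until the end of Section 8, $X$ is Fréchet. The statement about $x$ to be reflected into $h(\mathcal F)$ is of the form "$x\in\bigcap\mathcal G$, and $\bigcup\mathcal G'$ is not a neighborhood of $x$". We close off under witnesses for all such statements.

**Construction of $h$.** Let $\mathcal G\in\Phi$ and $\mathcal G'\subset\mathcal G$, with $\mathcal G'=\emptyset$ allowed. If $\bigcap\mathcal G\cap\overline{X\setminus\bigcup\mathcal G'}\neq\emptyset$, fix once and for all a point $y$ of this set and a sequence in $X\setminus\bigcup\mathcal G'$ converging to $y$; it exists because $X$ is Fréchet. Let $e(\mathcal G,\mathcal G')$ be the countable set consisting of $y$ and the terms of the sequence. Otherwise put $e(\mathcal G,\mathcal G')=\emptyset$. For $\mathcal F\in\Phi$ let $A_0=\emptyset$,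
$$A_{n+1}=\bigcup\{e(\mathcal G,\mathcal G'):\mathcal G\in\Phi,\ \mathcal G\subset\mathcal F\cup\mathcal P_{A_n},\ \mathcal G'\subset\mathcal G\},\qquad h(\mathcal F)=\bigcup_nA_n.$$

By induction $A_n\subset A_{n+1}$: if $A_{n-1}\subset A_n$, then $\mathcal P_{A_{n-1}}\subset\mathcal P_{A_n}$, so $A_{n+1}$ is a union over a larger index set than $A_n$. Each $A_n$ is countable, since a countable family has countably many finite subfamilies. So $h(\mathcal F)$ and $\mathcal P_{h(\mathcal F)}$ are countable.

**Lemma 4.** If $\mathcal G\in\Phi$, $\mathcal G\subset\mathcal F\cup\mathcal P_{h(\mathcal F)}$, $\mathcal G'\subset\mathcal G$ and $\bigcap\mathcal G\cap\overline{X\setminus\bigcup\mathcal G'}\ne\emptyset$, then there are $y\in h(\mathcal F)\cap\bigcap\mathcal G$ and a sequence in $h(\mathcal F)\setminus\bigcup\mathcal G'$ converging to $y$.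

*Proof.* $\mathcal P_{h(\mathcal F)}=\bigcup_n\mathcal P_{A_n}$ is an increasing union, so the finite family $\mathcal G$ is contained in some $\mathcal F\cup\mathcal P_{A_n}$. Then $e(\mathcal G,\mathcal G')\subset A_{n+1}\subset h(\mathcal F)$, and $e(\mathcal G,\mathcal G')$ supplies $y$ and the sequence. $\square$

Two quick computations show what $h$ does. For every $P\in\mathcal P$ the choice $\mathcal G=\{P\}$, $\mathcal G'=\emptyset$ puts a point of $P$ into $h(\{P\})$, so (2) with $\mathcal F=\mathcal E=\{P\}$ gives $W(\{P\})=P$. In $S_\omega$ take for $\mathcal P$ the singletons and the sets $C_{n,k}=\{\infty\}\cup\{b_{n,m}:m\ge k\}$. This is a countable $cs^*$-network: a sequence with infinitely many terms different from $\infty$ that converges to $\infty$ has infinitely many terms in one column, as otherwise some $f$ avoids all terms different from $\infty$; and every neighborhood of $\infty$ contains some $C_{n,k}$ for each $n$. The only point of $C_{n,k}$ in the closure of $S_\omega\setminus C_{n,k}$ is $\infty$, since all other points are isolated. So $\mathcal G=\mathcal G'=\{C_{n,k}\}$ forces $\infty\in h(\{C_{n,k}\})$. At the point without a countable local base,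 the easy way works. Section 7 shows that this is no accident.

The next lemma is the form in which reflection is used, twice. Its point is that $h(\mathcal F)$ cannot see the members of $\mathcal E$ outside $\mathcal P_{h(\mathcal F)}$, so a sequence in $h(\mathcal F)$ that avoids the visible part of $\mathcal E$ avoids all of $\mathcal E$.

**Lemma 5 (reflection).** Let $\mathcal F\in\Phi$, $x\in\bigcap\mathcal F$, let $\mathcal E\subset\mathcal P_x$ be finite, and let $\mathcal E'=\mathcal E\cap\mathcal P_{h(\mathcal F)}$. If $x\notin\operatorname{int}\bigcup\mathcal E'$, then there are $y\in h(\mathcal F)\cap\bigcap\mathcal F$ and a sequence in $h(\mathcal F)\setminus\bigcup\mathcal E$ converging to $y$. In particular $y\notin\operatorname{int}\bigcup\mathcal E$.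

*Proof.* We have $x\in\overline{X\setminus\bigcup\mathcal E'}$ and $x\in\bigcap(\mathcal F\cup\mathcal E')$. Lemma 4 with $\mathcal G=\mathcal F\cup\mathcal E'$ and $\mathcal G'=\mathcal E'$ gives $y\in h(\mathcal F)\cap\bigcap\mathcal F$ and a sequence in $h(\mathcal F)\setminus\bigcup\mathcal E'$ converging to $y$. Members of $\mathcal E\setminus\mathcal E'$ miss $h(\mathcal F)$, so the sequence lies outside $\bigcup\mathcal E$. Hence $y\in\overline{X\setminus\bigcup\mathcal E}$. $\square$

## 6. Thinning a convergent sequence

To obtain (3) we will call certain families $\mathcal F$ good and must cover a tail by finitely many sets $\bigcap\mathcal F$ with $\mathcal F$ good. We argue as in Lemma 1: if this is impossible, pass to a subsequence that escapes every good intersection, and then find a good $\mathcal F$ whose intersection still contains infinitely many terms. The next lemma does the bookkeeping, and it makes the intersections shrink to $x$.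

**Lemma 6 (thinning).** Let $x_n\to x$ and let $\mathcal A$ be a countable (possibly empty) family of subsets of $X$ such that no finite subfamily of $\mathcal A$ has union containing a tail $\{x_n:n\ge m\}$. Then there are an infinite $J\subset\mathbb N$ and $\mathcal F_1\subset\mathcal F_2\subset\cdots$ in $\Phi$ with $\mathcal F_k\subset\mathcal P_x$ such that

- (a) for each $A\in\mathcal A$, $x_n\in A$ for only finitely many $n\in J$;
- (b) for each $k$, $x_n\in\bigcap\mathcal F_k$ for almost all $n\in J$;
- (c) for each open $V\ni x$ there is $k_0$ such that some $F\in\mathcal F_{k_0}$ satisfies $F\subset V$; hence $\bigcap\mathcal F_k\subset V$ for all $k\ge k_0$.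

By (a) and (b), $\bigcap\mathcal F_k\notin\mathcal A$ for all $k$.

*Proof.*

**Step 1: escape $\mathcal A$.** If $\mathcal A=\emptyset$ put $J_0=\mathbb N$. Otherwise let $\mathcal A=\{A_1,A_2,\dots\}$. No $A_1\cup\dots\cup A_k$ contains a tail, so we can choose $n_1<n_2<\cdots$ with $x_{n_k}\notin A_1\cup\dots\cup A_k$. Let $J_0=\{n_k:k\in\mathbb N\}$. For $n_k\in J_0$, $x_{n_k}\in A_j$ is possible only if $k<j$.

**Step 2: make every member of $\mathcal P_x$ decide.** Enumerate $\mathcal P_x=\{P_1,P_2,\dots\}$ and choose infinite sets $J_0\supset J_1\supset J_2\supset\cdots$ such that for each $i\ge1$ either all or none of the $x_n$ $(n\in J_i)$ lie in $P_i$. Let $J\subset J_0$ be infinite with $J\setminus J_i$ finite for all $i$; for instance, pick the elements $j_1<j_2<\cdots$ of $J$ with $j_i\in J_i$. Then (a) holds, and each $P\in\mathcal P_x$ contains $x_n$ for almost all $n\in J$ or for almost no $n\in J$.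

**Step 3: collect the members that say yes.** By the $cs^*$-property for $(x_n)_{n\in J}$, every open $V\ni x$ contains some $P\in\mathcal P_x$ with $x_n\in P$ for infinitely many, hence for almost all, $n\in J$. So the family of $P\in\mathcal P_x$ that contain $x_n$ for almost all $n\in J$ is nonempty; enumerate it as $\{Q_1,Q_2,\dots\}$. Every open $V\ni x$ contains some $Q_j$. Put $\mathcal F_k=\{Q_1,\dots,Q_k\}$. Then (b) and (c) hold. $\square$

We write $\bigcap\mathcal F_k\to x$ if every open $V\ni x$ contains $\bigcap\mathcal F_k$ for almost all $k$. Part (c) gives this.

## 7. A point missed by the sets $h(\mathcal F_k)$ has a countable local base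

We now prove the dichotomy suggested by $\mathbb R$ and $S_\omega$. Suppose the intersections $\bigcap\mathcal F_k$ shrink to $x$. Either $x\in h(\mathcal F_k)$ for almost all $k$, so that the easy way is open, or $x$ is a point of first countability.

**Lemma 7.** Let $\mathcal F_k\in\Phi$, $\mathcal F_k\subset\mathcal P_x$ $(k\in\mathbb N)$, $\bigcap\mathcal F_k\to x$, and suppose $x\notin h(\mathcal F_k)$ for infinitely many $k$. Then $x$ has a countable local base in $X$.

*Proof.* Pass to a subsequence so that $x\notin h(\mathcal F_k)$ for all $k$. Let $U\ni x$ be open, and let $\mathcal E_1\subset\mathcal E_2\subset\cdots$ be finite with $\bigcup_k\mathcal E_k=\mathcal P_{x,U}$. We claim that $x\in\operatorname{int}\bigcup\mathcal E_k$ for some $k$. Suppose not.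

**Step 1: replace $x$ by nearby witnesses.** Let $\mathcal E_k'=\mathcal E_k\cap\mathcal P_{h(\mathcal F_k)}$. Since $x\notin\operatorname{int}\bigcup\mathcal E_k$, also $x\notin\operatorname{int}\bigcup\mathcal E_k'$. Lemma 5 gives $y_k\in h(\mathcal F_k)\cap\bigcap\mathcal F_k$ and a sequence converging to $y_k$ whose set of terms $R_k$ satisfies $R_k\subset h(\mathcal F_k)\setminus\bigcup\mathcal E_k$. Since $\bigcap\mathcal F_k\to x$, we have $y_k\to x$. As $y_k\in\overline{R_k}$, it follows that $x\in\overline{\bigcup_kR_k}$.

**Step 2: run a sequence through the $R_k$ to $x$.** As $X$ is Fréchet, some sequence $(z_i)$ in $\bigcup_kR_k$ converges to $x$. Each $\{y_k\}\cup R_k$ is compact, hence closed, and it misses $x$ because it is contained in $h(\mathcal F_k)$. This is where $x\notin h(\mathcal F_k)$ is used. So each $R_k$ contains $z_i$ for only finitely many $i$. Passing to a subsequence, $z_i\in R_{k_i}$ with $k_1<k_2<\cdots$.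

**Step 3: contradict the $cs^*$-property.** Some $P\in\mathcal P_{x,U}$ contains $z_i$ for infinitely many $i$. There is $k_0$ with $P\in\mathcal E_k$ for all $k\ge k_0$. If $k_i\ge k_0$, then $z_i\in R_{k_i}$ lies outside $\bigcup\mathcal E_{k_i}\supset P$. So $P$ contains only finitely many $z_i$, a contradiction. This proves the claim.

By the claim, the countable family $\{\operatorname{int}\bigcup\mathcal E:\mathcal E\subset\mathcal P_x\text{ finite},\ x\in\operatorname{int}\bigcup\mathcal E\}$ is a local base at $x$: for each open $U\ni x$ it contains some $\operatorname{int}\bigcup\mathcal E_k\subset U$. $\square$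

## 8. The $cs$-network $\mathcal W$ and its interiors

*Proof of Theorem B.* Let $\mathcal W=\{W(\mathcal E):\mathcal E\in\Phi\}$ with $W(\mathcal E)$ as in (2), for the function $h$ of Section 5. By Lemma 3, $\mathcal W$ is point-countable. Let $x_n\to x\in U$ with $U$ open. We find $\mathcal E$ with $\bigcup\mathcal E\subset U$ and families $\mathcal F^i\subset\mathcal P_x$ satisfying (3). Applied to constant sequences, this also shows that $\mathcal W$ is a cover.

**Case 1: $x$ has no countable local base.** Here we use $x\in h(\mathcal F)$. Let $\Omega$ be the set of $\mathcal F\in\Phi$ with $\mathcal F\subset\mathcal P_x$, $x\in h(\mathcal F)$, and $F\subset U$ for some $F\in\mathcal F$. The family $\mathcal A=\{\bigcap\mathcal F:\mathcal F\in\Omega\}$ is countable. Suppose no finite subfamily of $\mathcal A$ has union containing a tail of $(x_n)$, and take $\mathcal F_k$ as in Lemma 6. By (c), $\bigcap\mathcal F_k\to x$, and $\mathcal F_k$ has a member contained in $U$ for all large $k$. By Lemma 7, $x\in h(\mathcal F_k)$ for almost all $k$. So $\mathcal F_k\in\Omega$ for large $k$, contradicting $\bigcap\mathcal F_k\notin\mathcal A$.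

Hence there are $\mathcal F^1,\dots,\mathcal F^r\in\Omega$, $r\ge1$, such that $\bigcup_i\bigcap\mathcal F^i$ contains a tail of $(x_n)$; it also contains $x$. Choose $F^i\in\mathcal F^i$ with $F^i\subset U$, and put $\mathcal E=\{F^1,\dots,F^r\}$. Then $\bigcup\mathcal E\subset U$ and $\bigcap\mathcal F^i\subset F^i\subset\bigcup\mathcal E$. Since $x\in h(\mathcal F^i)$, also $\mathcal E\subset\mathcal P_x\subset\mathcal P_{h(\mathcal F^i)}$. This is (3).

**Case 2: $x$ has a decreasing countable local base $V_1\supset V_2\supset\cdots$.** Now $x$ may lie in no $h(\mathcal F)$, and we use reflection with a well-chosen $\mathcal E$.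

*Choice of $\mathcal E$.* Some finite $\mathcal E\subset\mathcal P_{x,U}$ satisfies $x\in\operatorname{int}\bigcup\mathcal E$. Otherwise take finite $\mathcal E_1\subset\mathcal E_2\subset\cdots$ with $\bigcup_k\mathcal E_k=\mathcal P_{x,U}$ and choose $z_k\in V_k\setminus\bigcup\mathcal E_k$. Then $z_k\to x$, so some $P\in\mathcal P_{x,U}$ contains $z_k$ for infinitely many $k$; but $P\in\mathcal E_k$ for large $k$, a contradiction. For each such pair $(x,U)$ fix an $\mathcal E$ of this kind that is minimal with respect to inclusion. Then $\mathcal E\ne\emptyset$, and $\mathcal E$ depends only on $x$ and $U$, not on the sequence $(x_n)$.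

*Covering a tail.* Let $\Omega$ be the set of $\mathcal F\in\Phi$ with $\mathcal F\subset\mathcal P_x$, $\bigcap\mathcal F\subset\bigcup\mathcal E$ and $\mathcal E\subset\mathcal P_{h(\mathcal F)}$. The family $\mathcal A=\{\bigcap\mathcal F:\mathcal F\in\Omega\}$ is countable. Suppose no finite subfamily of $\mathcal A$ has union containing a tail of $(x_n)$, and take $\mathcal F_k$ from Lemma 6. By (c) with $V=\operatorname{int}\bigcup\mathcal E$ we can fix $k$ with $\bigcap\mathcal F_k\subset\operatorname{int}\bigcup\mathcal E$. As $\bigcap\mathcal F_k\notin\mathcal A$, we have $\mathcal F_k\notin\Omega$, and so $\mathcal E\not\subset\mathcal P_{h(\mathcal F_k)}$. Thus $\mathcal E'=\mathcal E\cap\mathcal P_{h(\mathcal F_k)}$ is a proper subfamily of $\mathcal E$, and by minimality $x\notin\operatorname{int}\bigcup\mathcal E'$ (trivially so if $\mathcal E'=\emptyset$). Lemma 5 gives a point $y\in\bigcap\mathcal F_k$ with $y\notin\operatorname{int}\bigcup\mathcal E$. This contradicts $\bigcap\mathcal F_k\subset\operatorname{int}\bigcup\mathcal E$.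

Hence a union of finitely many (at least one) sets $\bigcap\mathcal F$ with $\mathcal F\in\Omega$ contains a tail of $(x_n)$. By the definition of $\Omega$ this is (3), and $\bigcup\mathcal E\subset U$.

So $\mathcal W$ is a point-countable $cs$-network. $\square$

With Theorem A this proves the Corollary: the answer to the question is yes.

*Proof of Theorem C(1).* Use the same $\mathcal W$. In Case 2, $\mathcal E$ depends only on $(x,U)$, so *every* sequence converging to $x$ is eventually in the one set $W(\mathcal E)$. As $X$ is Fréchet, $x\notin\overline{X\setminus W(\mathcal E)}$, that is, $x\in\operatorname{int}W(\mathcal E)\subset W(\mathcal E)\subset U$. $\square$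

*Proof of Theorem C(2).* The idea is to run the construction of $h$ once, starting from $A$, so that one set of size at most $\kappa$ contains all relevant $h(\mathcal F)$. Put $A_0^*=A$,
$$A^*_{n+1}=A^*_n\cup\bigcup\{e(\mathcal G,\mathcal G'):\mathcal G\in\Phi,\ \mathcal G\subset\mathcal P_{A^*_n},\ \mathcal G'\subset\mathcal G\},\qquad h^*=\bigcup_nA^*_n.$$
If $|A_n^*|\le\kappa$, then $|\mathcal P_{A_n^*}|\le\kappa$ by point-countability, so there are at most $\kappa$ pairs $(\mathcal G,\mathcal G')$, and $|A^*_{n+1}|\le\kappa$. So $|h^*|\le\kappa$. Let $\mathcal F\in\Phi$ with $\mathcal F\subset\mathcal P_A$. The stages $A_n$ in the construction of $h(\mathcal F)$ satisfy $A_n\subset A_n^*$: this is clear for $n=0$, and if $A_n\subset A_n^*$, then $\mathcal F\cup\mathcal P_{A_n}\subset\mathcal P_{A_n^*}$, so $A_{n+1}\subset A_{n+1}^*$. Hence $h(\mathcal F)\subset h^*$.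

Let $x\in\overline A\setminus h^*$. Take a sequence $(x_n)$ in $A$ converging to $x$ and apply Lemma 6 with $\mathcal A=\emptyset$. By (b), $\bigcap\mathcal F_k$ contains points of $A$, so $\mathcal F_k\subset\mathcal P_A$ and $h(\mathcal F_k)\subset h^*\not\ni x$. By (c), $\bigcap\mathcal F_k\to x$. Lemma 7 gives a countable local base at $x$. So all points of $\overline A$ without a countable local base lie in $h^*$. $\square$

## 9. The sequential fan and point-countable bases

*Proof of Theorem C(3).*

**Step 1: necessity.** A space with a point-countable base is first countable, and so are its subspaces. $S_2$ is not first countable, as it is not even Fréchet, and $S_\omega$ is not first countable by Section 2. So neither embeds in $X$.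

For the converse, let $X$ be sequential with a point-countable $cs^*$-network, containing no closed copy of $S_2$ or of $S_\omega$. By Theorem A, $X$ is Fréchet.

**Step 2: first countability suffices.** If $X$ is first countable, then by C(1) the family $\{\operatorname{int}W:W\in\mathcal W\}$ is a base. It is point-countable because $\mathcal W$ is.

Suppose now that $x\in X$ has no countable local base. We build a closed copy of $S_\omega$, which is a contradiction.

**Step 3: find the columns.** There is an open $U\ni x$ such that no finite $\mathcal E\subset\mathcal P_{x,U}$ has $x\in\operatorname{int}\bigcup\mathcal E$; otherwise the interiors of finite unions from $\mathcal P_x$ would give a countable local base at $x$. Let $\mathcal P_{x,U}=\{P_1,P_2,\dots\}$. For each $k$ we have $x\in\overline{X\setminus(P_1\cup\dots\cup P_k)}$, so we can pick a sequence $\rho_k$ in $X\setminus(P_1\cup\dots\cup P_k)$ converging to $x$. Its terms differ from $x$ because $x\in P_1$, so each value occurs finitely often and we may take the terms distinct.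

**Step 4: make the columns disjoint.** By Lemma 1, every sequence converging to $x$ is eventually in some $P_1\cup\dots\cup P_l$, and $l$ may be taken as large as we like. So, after deleting finitely many terms from each $\rho_k$, we can choose $k_1<k_2<\cdots$ with $\rho_{k_n}\subset P_1\cup\dots\cup P_{k_{n+1}}$ for all $n$. If $n<n'$, then $k_{n'}\ge k_{n+1}$, so $\rho_{k_{n'}}$ misses $P_1\cup\dots\cup P_{k_{n+1}}\supset\rho_{k_n}$. Thus the $\rho_{k_n}$ are pairwise disjoint. Write $\rho_{k_n}=(b_{n,m})_m$.

**Step 5: no diagonal converges to $x$.** Let $n_l$ be strictly increasing and suppose $b_{n_l,m_l}\to x$. Some $P_j$ contains $b_{n_l,m_l}$ for infinitely many $l$, by the $cs^*$-property at $(x,U)$. But $P_j$ misses $\rho_{k_n}$ whenever $k_n\ge j$, a contradiction.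

**Step 6: trim the columns to get a closed set.** Every open $V\ni x$ contains, for each $n$, almost all $b_{n,m}$. So Lemma 2 applies (with $i=1$) and gives $g$. Put $T=\{x\}\cup\{b_{n,m}:m\ge g(n)\}$. Any sequence in $T$ that converges in $X$ has a subsequence in one of the compact sets $\{x\}\cup\{b_{n,m}:m\ge g(n)\}$ with $n$ fixed. Otherwise a subsequence has strictly increasing column indices, and its limit is excluded both when it is different from $x$ (Lemma 2) and when it is $x$ (Step 5). As compact sets are closed, $T$ is sequentially closed, hence closed, and $T$ is sequential.

**Step 7: identify $T$ with $S_\omega$.** Let $\varphi:S_\omega\to T$ be the bijection with $\infty\mapsto x$ and the $n$-th column enumerating $\{b_{n,m}:m\ge g(n)\}$ in order. If $O$ is open in $T$, then $\varphi^{-1}(O)$ is open, since $x\in O$ implies that $O$ contains almost all points of each column. Conversely, let $\varphi^{-1}(O)$ be open, and suppose a sequence in $T\setminus O$ converges to $y\in O$. By Step 6 a subsequence lies in one set $\{x\}\cup\{b_{n,m}:m\ge g(n)\}$, and it has no constant subsequence since $y\in O$. So it has a subsequence of distinct terms in the $n$-th column.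 Therefore $y=x\in O$, and infinitely many points of the $n$-th column lie outside $O$. This contradicts that $\varphi^{-1}(O)$ is a neighborhood of $\infty$. So $T\setminus O$ is sequentially closed in $T$, hence closed, and $\varphi$ is a homeomorphism.

Thus $T$ is a closed copy of $S_\omega$, contrary to assumption. So $X$ is first countable, and Step 2 gives a point-countable base. $\square$
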